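\title{Lindel\"of \v{C}ech-complete spaces are subcompact}

\begin{abstract}
We prove that every Lindel\"of \v{C}ech-complete space has a base of nonempty open sets such that, for every filterbase contained in the base, the closures of its members have a common point. Such a space is therefore subcompact; in particular, every hereditarily Lindel\"of \v{C}ech-complete space is subcompact. A basic neighborhood of a point $x$ consists of a small neighborhood of $x$ and infinitely many small satellites whose sizes encode the position of $x$. We deduce that paracompact locally Lindel\"of \v{C}ech-complete spaces are subcompact, and so are complements of countable unions of closed $G_\delta$-sets in compact spaces.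
\end{abstract}

\section{Two kinds of completeness}\label{sec:intro}

All spaces are Tychonoff; in particular, compact spaces are Hausdorff. We write $\omega=\{0,1,2,\dots\}$, and $\overline{A}$ is the closure of $A$ in the space $X$ under discussion. A space is \emph{Lindel\"of} if every open cover has a countable subcover, and \emph{hereditarily Lindel\"of} if every subspace is Lindel\"of. We work in ZFC.

A space $X$ is \emph{\v{C}ech-complete} if it is a $G_\delta$-set, that is, an intersection of countably many open sets, in its Stone--\v{C}ech compactification $\beta X$. The choice of $\beta X$ is inessential: by \cite[3.9.1]{Eng}, $X$ is \v{C}ech-complete if and only if it is a $G_\delta$-set in some compactification, if and only if it is a $G_\delta$-set in every compactification. Here a compactification of $X$ is a compact space that contains $X$ as a dense subspace. Applying this in the closure of the subspace, we obtain: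
\begin{equation}\label{eq:gdelta}
\text{every $G_\delta$-subspace of a compact space is \v{C}ech-complete.}
\end{equation}

A \emph{filterbase} in $X$ is a nonempty family $\mathcal F$ of nonempty subsets of $X$ such that for all $U,V\in\mathcal F$ there is $W\in\mathcal F$ with $W\subset U\cap V$. It is \emph{regular} if $W$ can always be chosen with $\overline W\subset U\cap V$. A base $\mathcal B$ of $X$ consisting of nonempty open sets is \emph{subcompact} if $\bigcap\mathcal F\ne\emptyset$ for every regular filterbase $\mathcal F\subset\mathcal B$, and $X$ is \emph{subcompact} if it has a subcompact base. Every member $U$ of a regular filterbase $\mathcal F$ contains $\overline W$ for some $W\in\mathcal F$, and therefore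
\begin{equation}\label{eq:regular}
\bigcap\mathcal F=\bigcap_{F\in\mathcal F}\overline F\qquad\text{for every regular filterbase }\mathcal F.
\end{equation}

In a compact space, \eqref{eq:regular} shows that the base of all nonempty open sets is subcompact; the intervals $(0,1/i)$ in $[0,1]$ show why only regular filterbases are tested. In a locally compact space, the nonempty open sets with compact closure form a subcompact base for the same reason. The choice of the base matters: the rays $(i,\infty)$ form a regular filterbase in $\mathbb R$ with empty intersection. Subcompactness is a completeness property in that it implies the Baire category theorem. Indeed, let $\mathcal B$ be a subcompact base, $G$ a nonempty open set and $D_0,D_1,\dots$ dense open sets. Choose $B_i\in\mathcal B$ with $B_0\subset G$ and $\overline{B_{i+1}}\subset B_i\cap D_i$. Then $\{B_i:i\in\omega\}$ is a regular filterbase, and its intersection lies in $G\cap\bigcap_iD_i$. Consequently $\mathbb Q$ is not subcompact.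

The two notions ask for different things. If $X=\bigcap_nO_n$ with $O_n$ open in $\beta X$, then the closures in $\beta X$ of the members of a filterbase always have a common point, and this point lies in $X$ as soon as the filterbase is \emph{small}, in the sense that for each $n$ it has a member whose closure in $\beta X$ is contained in $O_n$. Subcompactness allows no smallness assumption on the filterbase, but it lets us choose the base. So one has to decide whether smallness can be built into a base. The following question comes from \cite{Ksep}.

\medskip
\noindent\textbf{Question.} \emph{Suppose that $X$ is a hereditarily Lindel\"of \v{C}ech-complete space. Must $X$ be subcompact?}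
\medskip

The simplest cases suggest a positive answer, but for two unrelated reasons. In a locally compact space the basic sets have compact closure, and no smallness is needed. In the space $\omega^\omega$, which has no nonempty open set with compact closure, the cylinders form a base so rigid that every filterbase of cylinders either has a least member or is small (Section~\ref{sec:model}). A proof in general has to work without either advantage. The answer is yes, and only the Lindel\"of property of $X$ itself is needed.

\begin{theorem}\label{thm:main}
Let $X$ be a Lindel\"of \v{C}ech-complete space. Then $X$ has a base $\mathcal B$ of nonempty open sets such that every filterbase $\mathcal F\subset\mathcal B$ satisfies $\bigcap_{F\in\mathcal F}\overline F\neq\emptyset$. In particular, $X$ is subcompact.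
\end{theorem}

The last sentence follows from the first by \eqref{eq:regular}. The property of $\mathcal B$ is stronger than subcompactness, since it concerns arbitrary filterbases and not only regular ones. A hereditarily Lindel\"of space is Lindel\"of, so the Question is settled.

\begin{corollary}
Every hereditarily Lindel\"of \v{C}ech-complete space is subcompact.
\end{corollary}

Section~\ref{sec:model} shows the idea in $\omega^\omega$. Section~\ref{sec:coord} equips $X$ with a substitute for the coordinates of $\omega^\omega$. The family $\mathcal B$ is defined in Section~\ref{sec:base}, where we show that decreasing sequences in $\mathcal B$ have a common closure point, and Section~\ref{sec:construction} shows that $\mathcal B$ is a base and completes the proof. Section~\ref{sec:further} contains two consequences.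

\section{The idea in $\omega^\omega$}\label{sec:model}

Give $\omega$ the discrete topology and $\omega^\omega$ the product topology. For a finite sequence $s$ of length $|s|$, the \emph{cylinder} $[s]$ is the clopen set of all $y\in\omega^\omega$ that begin with $s$; we write $[a]$ and $[a,b]$ for sequences of length one and two. The cylinders form a countable base, so $\omega^\omega$ is hereditarily Lindel\"of. It is \v{C}ech-complete by \eqref{eq:gdelta}, being the intersection of the open sets $\{y:y(n)<\omega\}$ in the compact space $(\omega+1)^\omega$, where $\omega+1$ is the one-point compactification of $\omega$.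

For $A\subset\omega^\omega$ let the \emph{depth} $\nu(A)$ be the least $n$ such that the $n$th coordinate is unbounded on $A$, and $\nu(A)=\infty$ if there is no such $n$. Thus $\nu([s])=|s|$: deep sets are small. Two facts describe the completeness of $\omega^\omega$.
\begin{itemize}
\item[(i)] If $(x_i)$ is a sequence and $\sup_ix_i(l)=b_l<\infty$ for every $l$, then $(x_i)$ lies in the compact set $\prod_l\{0,\dots,b_l\}$ and has a cluster point.
\item[(ii)] If $A_0\supset A_1\supset\cdots$ are nonempty and $\sup_i\nu(A_i)=\infty$, then $\bigcap_i\overline{A_i}\ne\emptyset$. To see this, pick $x_i\in A_i$. Each coordinate $l$ is bounded on some $A_m$, which contains $x_i$ for $i\ge m$. So (i) applies, and a cluster point of $(x_i)$ lies in every $\overline{A_i}$.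
\end{itemize}
The danger comes from decreasing sequences of bounded depth, such as the clopen sets $\{y:y(0)\ge i\}$, which escape to infinity. Cylinders avoid it by rigidity. Two cylinders that meet are comparable, so a filterbase of cylinders is a chain; either it has a least member, or the lengths are unbounded and the finite sequences combine to a point of the intersection.

This argument depends on the shape of the cylinders, and it does not generalize. In a general space the analogues of the coordinates need not determine a point; in $\omega^\omega\times[0,1]$, with coordinates read from the first factor, they determine it only up to a copy of $[0,1]$. Then the analogues of cylinders do not form a base. A neighborhood of $x$ must be cut out of a cylinder by an arbitrary open set, and we lose control of its shape. We therefore look for open sets, described only through the depths of some of their parts, that cannot escape.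

Let $x\in\omega^\omega$ and $a=x(0)$. Consider a set
\[
V=C\cup Q\cup\bigcup_{j>x(1)}P_j ,
\]
made of nonempty open pieces of arbitrary shape, subject to
\[
x\in C\subset[a,x(1)],\qquad Q\subset[a+1],\qquad P_j\subset[a,j],
\]
\[
\nu(Q)\ge x(1),\qquad \nu(P_j)\ge\max\{x(0),\dots,x(j)\}.
\]
We call $x$ the center, $C$ the core, $Q$ the anchor and $P_j$ the satellites. Such sets exist, as sufficiently long cylinders can serve as pieces. The depths of the pieces are upper bounds for the coordinates of the center.

Let $V_0\supset V_1\supset\cdots$ be sets of this form, with centers $x_i$, anchors $Q_i$ and satellites $P_{i,j}$. We claim that $\bigcap_i\overline{V_i}\neq\emptyset$. Coordinate $0$ takes exactly the values $x_i(0)$ and $x_i(0)+1$ on $V_i$, so the inclusions force $x_i(0)=a$ to be independent of $i$. The anchors $Q_i=V_i\cap[a+1]$ form a decreasing sequence of nonempty sets. If their depths are unbounded, (ii) gives the point we want. Otherwise $x_i(1)\le\nu(Q_i)\le c$ for some $c\in\omega$ and all $i$. Then for each $j>c$ every $V_i$ has a $j$th satellite, and the sets $P_{i,j}=V_i\cap[a,j]$, $i\in\omega$, are decreasing and nonempty. If for some $j>c$ their depths are unbounded,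 (ii) applies again. Otherwise $\sup_ix_i(l)\le\sup_i\nu(P_{i,j})<\infty$ whenever $l\le j$ and $j>c$, so that all coordinates of the centers are bounded, and (i) gives a cluster point of $(x_i)$, which lies in every $\overline{V_i}$.

For instance, the cores $C_i=\{y\in[0,0]:y(2)\ge i\}$ escape to infinity. But then $x_i(2)\ge i$ and $x_i(1)=0$, so the satellites $P_{i,2}$ have depth at least $i$, and they supply the common closure point. This is the whole mechanism: \emph{either some fixed part of the sets $V_i$ becomes arbitrarily deep, or the centers stay bounded}. The anchor is needed because a satellite can be read only if it is present in all $V_i$. The anchor is located by coordinate $0$, which is bounded on $V_0$, so it cannot move away, and its depth tells where the satellites begin.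

Repeating the construction inside the cylinders around $x$, with coordinates $k,k+1$ in the role of $0,1$, gives arbitrarily small neighborhoods of $x$. In a general space three things change. Coordinates become finitely ambiguous; the coordinate along which the satellites are spread need not be the one after the anchor's; and not every value $j$ is available for a satellite, so each satellite must also record where the next one is.

\section{Coordinates and depth}\label{sec:coord}

From here to the end of Section~\ref{sec:construction}, $X$ is a Lindel\"of \v{C}ech-complete space. We assume $X\ne\emptyset$, since the empty base of the empty space contains no filterbase. Fix open sets $O_n\subset\beta X$ with $X=\bigcap_{n\in\omega}O_n$.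

The $n$th coordinate of $\omega^\omega$ is the partition into the open sets $\{y:y(n)=j\}$, $j\in\omega$. A connected space has no such partitions, so we settle for countable open covers in which each member meets only finitely many others.

\begin{proposition}\label{prop:covers}
There are open sets $N_{n,j}\subset X$, $n,j\in\omega$, some possibly empty, such that for every $n$:
\begin{itemize}
\item[(N1)] $\bigcup_{j}N_{n,j}=X$;
\item[(N2)] for every $j$ the set $\{i:N_{n,i}\cap N_{n,j}\ne\emptyset\}$ is finite;
\item[(N3)] $\operatorname{cl}_{\beta X}N_{n,j}\subset O_n$ for every $j$.
\end{itemize}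
\end{proposition}

\begin{proof}
Fix $n$. Let $x\in X$. As $\beta X$ is regular, there is an open $G\subset\beta X$ with $x\in G\subset\operatorname{cl}_{\beta X}G\subset O_n$, and as $X$ is Tychonoff, there is a continuous $h:X\to[0,1]$ with $h(x)=1$ and $h=0$ on $X\setminus G$. The open set $\{h>0\}$ contains $x$ and its closure in $\beta X$ lies in $O_n$. By the Lindel\"of property there are continuous $h_k:X\to[0,1]$, $k\ge1$, such that the sets $C_k=\{h_k>0\}$ cover $X$ and $\operatorname{cl}_{\beta X}C_k\subset O_n$ for all $k$.

To obtain (N2) we exhaust $X$ by an increasing sequence of open sets, each covered by finitely many $C_k$, and cut the $C_k$ along the resulting annuli. Put $G_{-1}=G_0=\emptyset$ and $G_m=\bigcup_{k\le m}\{h_k>1/m\}$ for $m\ge1$. Then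
\[
\overline{G_m}\subset\bigcup_{k\le m}\{h_k\ge1/m\}\subset G_{m+1}\qquad(m\ge1),
\]
and $\overline{G_m}\subset G_{m+1}$ also for $m=-1,0$. Moreover $\bigcup_mG_m=X$: if $h_k(x)>0$, then $x\in G_m$ as soon as $m\ge k$ and $1/m<h_k(x)$. Define the open sets
\[
A_{m,k}=C_k\cap\bigl(G_{m+1}\setminus\overline{G_{m-1}}\bigr),\qquad m\ge0,\quad1\le k\le m+1 .
\]
They cover $X$. Indeed, if $m\ge0$ is least with $x\in G_{m+1}$, then $x\notin G_m\supset\overline{G_{m-1}}$, and $h_k(x)>1/(m+1)$ for some $k\le m+1$, so $x\in A_{m,k}$. If $m'\ge m+2$, then $A_{m,k}\subset G_{m+1}\subset G_{m'-1}$, while $A_{m',k'}$ misses $G_{m'-1}$. Hence $A_{m,k}$ can meet $A_{m',k'}$ only if $|m-m'|\le1$, which leaves finitely many pairs $(m',k')$. Let $(N_{n,j})_{j\in\omega}$ list the sets $A_{m,k}$ along a bijection of $\omega$ with the set of pairs $(m,k)$. Property (N3) holds because $A_{m,k}\subset C_k$.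
\end{proof}

Fix sets $N_{n,j}$ as in the proposition, and read ``$x\in N_{n,j}$'' as ``$j$ is a value of the $n$th coordinate of $x$''. Below, $\beta X$ enters only as a compact space that contains $X$. So for $X=\omega^\omega$ we may use $(\omega+1)^\omega$ instead, with $O_n=\{y:y(n)<\omega\}$ and $N_{n,j}=\{y\in\omega^\omega:y(n)=j\}$, and the following notions reduce to those of Section~\ref{sec:model}. For $A\subset X$ put
\[
J_n(A)=\{j\in\omega:A\cap N_{n,j}\neq\emptyset\},\qquad S_n(j)=J_n(N_{n,j}),
\]
and define the \emph{depth} $\nu(A)\in\omega\cup\{\infty\}$ as the least $n$ such that $J_n(A)$ is infinite, with $\nu(A)=\infty$ if all $J_n(A)$ are finite. The set $J_n(A)$ collects the values of the $n$th coordinate on $A$, and $S_n(j)$ measures the ambiguity of the value $j$. We shall use the following properties, which are read off from the definitions and (N2).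
\begin{itemize}
\item[(D1)] If $A\subset B$, then $J_n(A)\subset J_n(B)$ and $\nu(A)\ge\nu(B)$. In particular, $A\subset N_{n,j}$ implies $J_n(A)\subset S_n(j)$.
\item[(D2)] $J_n(A\cup B)=J_n(A)\cup J_n(B)$, hence $\nu(A\cup B)=\min\{\nu(A),\nu(B)\}$.
\item[(D3)] $S_n(j)$ is finite; $i\in S_n(j)$ if and only if $j\in S_n(i)$; and $j\in S_n(j)$ if $N_{n,j}\neq\emptyset$.
\end{itemize}

The next two lemmas are facts (i) and (ii) of Section~\ref{sec:model}. The first one is the only place where \v{C}ech-completeness, through (N3), enters the proof of Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:cluster}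
Let $A_0\supset A_1\supset\cdots$ be subsets of $X$ and $x_i\in A_i$. Suppose that for each $l$ there is a finite set $E_l\subset\omega$ such that $x_i\in\bigcup_{j\in E_l}N_{l,j}$ for all but finitely many $i$. Then $\bigcap_i\overline{A_i}\ne\emptyset$.
\end{lemma}

\begin{proof}
The sets $H_m=\operatorname{cl}_{\beta X}\{x_i:i\ge m\}$ form a decreasing sequence of nonempty closed subsets of $\beta X$, so there is $z\in\bigcap_mH_m$. Given $l$, take $m$ with $x_i\in\bigcup_{j\in E_l}N_{l,j}$ for all $i\ge m$. Closure commutes with finite unions, so $z\in H_m\subset\bigcup_{j\in E_l}\operatorname{cl}_{\beta X}N_{l,j}\subset O_l$ by (N3). Thus $z\in\bigcap_lO_l=X$, and $z\in X\cap H_m=\overline{\{x_i:i\ge m\}}\subset\overline{A_m}$ for every $m$.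
\end{proof}

\begin{lemma}\label{lem:deep}
If $A_0\supset A_1\supset\cdots$ are nonempty subsets of $X$ and $\sup_i\nu(A_i)=\infty$, then $\bigcap_i\overline{A_i}\neq\emptyset$.
\end{lemma}

\begin{proof}
Choose $x_i\in A_i$. Given $l$, take $m$ with $\nu(A_m)>l$; then $E_l=J_l(A_m)$ is finite. For $i\ge m$ we have $x_i\in A_m$, and by (N1) $x_i\in N_{l,j}$ for some $j$, which belongs to $E_l$. Apply Lemma~\ref{lem:cluster}.
\end{proof}

Finally, every point has arbitrarily deep neighborhoods.

\begin{lemma}\label{lem:shrink}
If $G\subset X$ is open, $p\in G$ and $e\in\omega$, then there is an open set $P$ with $p\in P\subset G$ and $\nu(P)\ge e$.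
\end{lemma}

\begin{proof}
For $l\le e$ choose $j_l$ with $p\in N_{l,j_l}$, and put $P=G\cap\bigcap_{l\le e}N_{l,j_l}$. For $l\le e$ the set $J_l(P)\subset S_l(j_l)$ is finite by (D1) and (D3).
\end{proof}

\begin{remark}\label{rem:compact}
A set $A\subset X$ has $\nu(A)=\infty$ if and only if $\overline A$ is compact. If $\nu(A)=\infty$, then $\operatorname{cl}_{\beta X}A\subset\bigcup_{j\in J_n(A)}\operatorname{cl}_{\beta X}N_{n,j}\subset O_n$ for all $n$, so $\operatorname{cl}_{\beta X}A\subset X$. If $\overline A$ is compact, then for each $n$ it is covered by finitely many sets $N_{n,j}$, and $J_n(A)$ lies in the union of the corresponding finite sets $S_n(j)$. We do not need this fact; it explains why the sets of infinite depth are admitted to the base without further conditions.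
\end{remark}

\section{The family $\mathcal B$ and its decreasing sequences}\label{sec:base}

If $V$ has finite depth $n$, then $V$ meets infinitely many of the sets $N_{n,j}$. We call the sets $V\cap N_{n,j}$, $j\in J_n(V)$, the \emph{traces} of $V$. They play the role of the satellites, and their depths are the numbers in which information is stored.

\begin{definition}\label{def:B}
Let $\mathcal B$ be the family of all nonempty open sets $V\subset X$ such that either $\nu(V)=\infty$, or $n=\nu(V)$ is finite and there is a point $x\in V$, called a \emph{center} of $V$, with the following properties.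
\begin{itemize}
\item[(a)] There are $k<n$ and $r\in J_k(V)$ with $\min J_n(V)\le\nu(V\cap N_{k,r})$.
\item[(b)] For each $j\in J_n(V)$ there is $j'\in J_n(V)$ with $j<j'\le\nu(V\cap N_{n,j})$.
\item[(c)] For each $j\in J_n(V)$ and each $l\le j$ there is $t\in\omega$ with $t\le\nu(V\cap N_{n,j})$ and $x\in N_{l,t}$.
\end{itemize}
\end{definition}

In (a), the set $V\cap N_{k,r}$ is the anchor. It lives at a level $k<n$, where $V$ meets only finitely many sets of the cover, and its depth bounds the index of the first trace. By (b), the depth of each trace bounds the index of a later one. By (c), the depth of the $j$th trace bounds a value of each of the coordinates $0,\dots,j$ of the center.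

\begin{proposition}\label{prop:seq}
If $V_0\supset V_1\supset\cdots$ are members of $\mathcal B$, then $\bigcap_i\overline{V_i}\ne\emptyset$.
\end{proposition}

\begin{proof}
Suppose that $\bigcap_i\overline{V_i}=\emptyset$. If a set $N\subset X$ meets every $V_i$, then the sets $V_i\cap N$ are nonempty and decreasing and their closures have no common point. By Lemma~\ref{lem:deep},
\begin{equation}\label{eq:bounded}
\sup_i\nu(V_i\cap N)<\infty\quad\text{whenever $N\subset X$ meets every $V_i$.}
\end{equation}
For $N=X$ this says that the depths $\nu(V_i)$ are bounded by an integer. They are nondecreasing by (D1), hence eventually constant. Passing to a tail of the sequence, which does not change the intersection of the closures, we assume that $\nu(V_i)=n<\infty$ for all $i$. Thus each $V_i$ satisfies (a)--(c) with the same $n$ and some center $x_i$. Since the $V_i$ decrease, a set that meets infinitely many $V_i$ meets all of them. Let $J=\bigcap_iJ_n(V_i)$ be the set of indices of the traces that are present in every $V_i$; so $j\in J$ as soon as $j\in J_n(V_i)$ for infinitely many $i$. Only for $j\in J$ does \eqref{eq:bounded} bound the depths of the $j$th traces, so we first show that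 $J$ is infinite.

\emph{Step 1: $J\ne\emptyset$.} Let $(k_i,r_i)$ be a pair as in (a) for $V_i$. Then $k_i<n$ and $r_i\in J_{k_i}(V_i)\subset J_{k_i}(V_0)$, and the last set is finite because $k_i<\nu(V_0)$. So there are finitely many possible pairs, and one pair $(k,r)$ equals $(k_i,r_i)$ for all $i$ in an infinite set $I$. Then $N_{k,r}$ meets every $V_i$, and $c=\sup_i\nu(V_i\cap N_{k,r})$ is finite by \eqref{eq:bounded}. By (a), $\min J_n(V_i)\le c$ for $i\in I$. Hence some $j_0\le c$ equals $\min J_n(V_i)$ for infinitely many $i$, and $j_0\in J$.

\emph{Step 2: $J$ has no largest element.} Let $j\in J$. By \eqref{eq:bounded}, $c=\sup_i\nu(V_i\cap N_{n,j})$ is finite. By (b), for each $i$ there is $j_i'\in J_n(V_i)$ with $j<j'_i\le c$. Some value $j'$ occurs for infinitely many $i$; then $j'\in J$ and $j'>j$. Together with Step~1 this shows that $J$ is infinite.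

\emph{Step 3: the centers cluster.} Given $l$, choose $j\in J$ with $j\ge l$, and let $c=\sup_i\nu(V_i\cap N_{n,j})$, finite by \eqref{eq:bounded}. By (c), $x_i\in\bigcup_{t\le c}N_{l,t}$ for every $i$. So Lemma~\ref{lem:cluster} applies to $x_i\in V_i$, with $E_l=\{0,\dots,c\}$, and gives $\bigcap_i\overline{V_i}\neq\emptyset$. This is a contradiction.
\end{proof}

\begin{example}
None of the three conditions can be omitted. Let $X=\omega^\omega$ and $N_{n,j}=\{y:y(n)=j\}$; then (c) says that $x(l)\le\nu(V\cap N_{n,j})$ for $l\le j$. Let $t_j=(0,j,0,\dots,0)$ have length $j+2$, and for $i\ge1$ put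
\[
Q_i=\{y\in[1,0]:y(2)\ge i\},\qquad D_{i,j}=\{y\in[t_j]:y(j+2)\ge i\},\qquad x_i=(0,i,0,0,\dots).
\]
Then $\nu(Q_i)=2$ and $\nu([t_j])=\nu(D_{i,j})=j+2$. Each of the following decreasing sequences consists of open sets of depth $n=1$.
\begin{itemize}
\item $V_i=\bigcup_{j\ge i}[t_j]$ satisfies (b) with $j'=j+1$, and (c) with center $x_i$, because $x_i(l)\le i\le j$ for $j\in J_1(V_i)$.
\item $V_i=Q_i\cup\bigcup_{j\ge i}[t_j]$ satisfies (a) with $(k,r)=(0,1)$, since $\min J_1(V_i)=0$. It satisfies (c) with center $x_i$, since the only new case is $j=l=0$, and $x_i(0)=0$.
\item $V_i=Q_i\cup\bigcup_{j\ge0}D_{i,j}$ satisfies (a) as before, and (b) with $j'=j+1$, since the $j$th trace has depth $j+2$ (for $j=0$ it is $Q_i\cup D_{i,0}$).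
\end{itemize}
In the first two cases $V_i$ lies in the closed set $\{y:\max\{y(1),y(2)\}\ge i\}$, and in the third in the closed set $\{y:y(y(1)+2)\ge i\}$. So $\bigcap_i\overline{V_i}=\emptyset$ in all three cases.
\end{example}

\section{Neighborhoods with satellites}\label{sec:construction}

It remains to find members of $\mathcal B$ inside a given neighborhood. The conditions (a)--(c) are lower bounds on depths, and Lemma~\ref{lem:shrink} provides pieces of any prescribed depth. The difficulty is the ambiguity of the coordinates. A piece inside $N_{n,i}$ may meet $N_{n,j}$ for every $j\in S_n(i)$, so a trace $V\cap N_{n,j}$ could contain parts of several satellites, and by (D2) the shallowest part determines its depth. We place the satellites so far apart that the finite sets $S_n(i)$ form consecutive blocks in $\omega$; then each trace comes from one block.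

\begin{proposition}\label{prop:base}
The family $\mathcal B$ is a base of $X$.
\end{proposition}

\begin{proof}
Let $x\in U$ with $U$ open. If some open $W$ with $x\in W\subset U$ has $\nu(W)=\infty$, then $W\in\mathcal B$ and we are done. So assume that $\nu(W)<\infty$ for every open $W$ with $x\in W\subset U$. For each $l$ fix $\beta_l\in\omega$ with $x\in N_{l,\beta_l}$; these are the numbers to be encoded.

\emph{The levels $k<n$ and the place of the anchor.} The anchor must be the only part of the new set that meets some $N_{k,r}$, so we separate it from $x$ at a level where $U$ has room. Let $k=\nu(U)<\infty$. The set $J_k(U)$ is infinite and $S_k(\beta_k)$ is finite, so there are $r\in J_k(U)\setminus S_k(\beta_k)$ and $q\in U\cap N_{k,r}$. Put $W=U\cap N_{k,\beta_k}$ and $n=\nu(W)$. Then $x\in W\subset U$, so $n<\infty$. The sets $J_l(W)\subset J_l(U)$ are finite for $l<k$, and $J_k(W)\subset S_k(\beta_k)$ is finite, so $n>k$. Since $r\notin S_k(\beta_k)\supset J_k(W)$,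
\begin{equation}\label{eq:sep}
W\cap N_{k,r}=\emptyset .
\end{equation}
Fix $\gamma\in\omega$ with $q\in N_{n,\gamma}$.

\emph{Blocks.} Let $T_0=S_n(\beta_n)\cup S_n(\gamma)$, a finite set that contains $\beta_n$ by (D3). Recursively, for $m\ge1$, choose $i_m\in J_n(W)$ with $\min S_n(i_m)>\max T_{m-1}$ and put $T_m=S_n(i_m)$. This is possible. The set $J_n(W)$ is infinite, and by the symmetry in (D3) an index $i$ with $S_n(i)\cap[0,\max T_{m-1}]\ne\emptyset$ belongs to the finite set $\bigcup_{t\le\max T_{m-1}}S_n(t)$. Also $i_m\in T_m$, because $N_{n,i_m}$ meets $W$ and so is nonempty. Every element of $T_m$ is less than every element of $T_{m+1}$; in particular, the blocks $T_m$ are pairwise disjoint. The depth required of the pieces in block $m\ge0$ is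
\[
e_m=\max\bigl(\{n,\ \max T_{m+1}\}\cup\{\beta_l:l\le\max T_m\}\bigr).
\]

\emph{Pieces.} By Lemma~\ref{lem:shrink} choose open sets $C$, $Q$ and $P_m$, $m\ge1$, such that
\begin{align*}
&x\in C\subset W\cap N_{n,\beta_n}, &&\nu(C)\ge e_0,\\
&q\in Q\subset U\cap N_{k,r}\cap N_{n,\gamma}, &&\nu(Q)\ge e_0,\\
&\emptyset\neq P_m\subset W\cap N_{n,i_m}, &&\nu(P_m)\ge e_m;
\end{align*}
for $P_m$, apply the lemma to any point of $W\cap N_{n,i_m}$, which is nonempty as $i_m\in J_n(W)$. Put $P_0=C\cup Q$, so that $\nu(P_0)\ge e_0$ by (D2), and let $V=\bigcup_{m\ge0}P_m$. Then $V$ is open and $x\in V\subset U$. We show that $V\in\mathcal B$, with center $x$.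

\emph{The depth of $V$ is $n$.} All pieces other than $Q$ lie in $W$, so $J_l(V)\subset J_l(W)\cup J_l(Q)$. For $l<n$ both sets on the right are finite, since $\nu(W)=n$ and $\nu(Q)\ge e_0\ge n$. On the other hand, $J_n(V)$ contains the infinitely many indices $i_m$, because $\emptyset\ne P_m\subset V\cap N_{n,i_m}$.

\emph{Depth of the traces.} By (D1) and (D2), $J_n(P_0)\subset S_n(\beta_n)\cup S_n(\gamma)=T_0$, and $J_n(P_m)\subset S_n(i_m)=T_m$ for $m\ge1$. Hence every $j\in J_n(V)$ lies in exactly one block $T_m$. For $m'\neq m$ we have $j\notin T_{m'}$, so $N_{n,j}$ misses $P_{m'}$. Therefore $V\cap N_{n,j}\subset P_m$, and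
\begin{equation}\label{eq:trace}
\nu(V\cap N_{n,j})\ge e_m\qquad\text{for }j\in J_n(V)\cap T_m .
\end{equation}

\emph{Condition (a).} We have $k<n$, and $r\in J_k(V)$ because $q\in V\cap N_{k,r}$. By \eqref{eq:sep}, $V\cap N_{k,r}\subset Q$. Also $\beta_n\in J_n(V)$, since $x\in V\cap N_{n,\beta_n}$. Hence
\[
\min J_n(V)\le\beta_n\le\max T_0<\max T_1\le e_0\le\nu(Q)\le\nu(V\cap N_{k,r}).
\]

\emph{Condition (b).} For $j\in J_n(V)\cap T_m$ take $j'=i_{m+1}\in J_n(V)\cap T_{m+1}$. By \eqref{eq:trace}, $j<j'\le\max T_{m+1}\le e_m\le\nu(V\cap N_{n,j})$.

\emph{Condition (c).} Let $j\in J_n(V)\cap T_m$ and $l\le j$. Then $l\le\max T_m$, so $\beta_l\le e_m\le\nu(V\cap N_{n,j})$ by \eqref{eq:trace}, and $x\in N_{l,\beta_l}$. Take $t=\beta_l$.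
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:base}, $\mathcal B$ is a base of nonempty open sets. Let $\mathcal F\subset\mathcal B$ be a filterbase and suppose that $\bigcap_{F\in\mathcal F}\overline F=\emptyset$. Then $\{X\setminus\overline F:F\in\mathcal F\}$ is an open cover of the Lindel\"of space $X$, so there are $F_0,F_1,\ldots\in\mathcal F$, not necessarily distinct, with $\bigcap_i\overline{F_i}=\emptyset$. Put $V_0=F_0$ and choose recursively $V_{i+1}\in\mathcal F$ with $V_{i+1}\subset V_i\cap F_{i+1}$. Then $(V_i)$ is a decreasing sequence in $\mathcal B$ with $\bigcap_i\overline{V_i}\subset\bigcap_i\overline{F_i}=\emptyset$, which contradicts Proposition~\ref{prop:seq}.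
\end{proof}

\begin{remark}
\v{C}ech-completeness cannot be dropped from Theorem~\ref{thm:main}, as the countable space $\mathbb Q$ shows. The Lindel\"of property is used twice. First, it gives the countable covers of Proposition~\ref{prop:covers}; conditions (a)--(c) compare indices of members of these covers with depths, which requires the indices to be natural numbers. Second, it reduces filterbases to sequences. This reduction fails in general. In the locally compact space $\omega_1$ of countable ordinals, a sequence of points lies in a compact interval $[0,\alpha]$, so the closures of any decreasing sequence of nonempty sets have a common point, while the clopen tails $(\alpha,\omega_1)$ form a regular filterbase with empty intersection. We make no claim about arbitrary \v{C}ech-complete spaces.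
\end{remark}

\section{Sums of Lindel\"of spaces and subspaces of compact spaces}\label{sec:further}

A space is \emph{locally Lindel\"of} if every point has a Lindel\"of neighborhood. A family of sets is \emph{locally finite} if every point has a neighborhood that meets only finitely many of its members, and a space is \emph{paracompact} if every open cover has a locally finite open refinement. Under these two hypotheses a space splits into clopen Lindel\"of parts, and Theorem~\ref{thm:main} applies to each part.

\begin{theorem}\label{thm:para}
Every paracompact, locally Lindel\"of, \v{C}ech-complete space $X$ is subcompact.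
\end{theorem}

\begin{proof}
Closed subspaces of Lindel\"of spaces are Lindel\"of. If $L$ is a Lindel\"of neighborhood of $x$, regularity gives an open $G$ with $x\in G\subset\overline G\subset L$, and $\overline G$ is Lindel\"of. So the open sets with Lindel\"of closure cover $X$. Let $\mathcal U$ be a locally finite open refinement of this cover, consisting of nonempty sets. For $U\in\mathcal U$ the closure $\overline U$ is a closed subset of a Lindel\"of space, hence Lindel\"of. It is thus covered by countably many open sets, each meeting finitely many members of $\mathcal U$, and so $U$ meets only countably many members of $\mathcal U$.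

Call $U,U'\in\mathcal U$ equivalent if they are joined by a finite chain of members of $\mathcal U$ in which consecutive members intersect. By induction on the length, countably many members are joined to a given $U$ by a chain of each length, so the equivalence classes are countable. Let $X_s$, $s\in S$, be the unions of the classes. They are open, they cover $X$, and they are pairwise disjoint because intersecting members of $\mathcal U$ are equivalent. Hence each $X_s$ is also closed. It follows that $X_s$ is the union of the countably many Lindel\"of sets $\overline U$ with $U$ in the class, so $X_s$ is Lindel\"of. As $X_s$ is closed in $X$, we have $X_s=X\cap\operatorname{cl}_{\beta X}X_s$, which is a $G_\delta$-set in the compact space $\operatorname{cl}_{\beta X}X_s$; by \eqref{eq:gdelta}, $X_s$ is \v{C}ech-complete.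

By Theorem~\ref{thm:main} each $X_s$ has a subcompact base $\mathcal B_s$. Then $\mathcal B=\bigcup_s\mathcal B_s$ is a base of $X$ of nonempty open sets. Any two members of a regular filterbase $\mathcal F\subset\mathcal B$ contain a common nonempty set, so they lie in the same $X_s$, and $\mathcal F\subset\mathcal B_s$ for a single $s$. Closures in $X_s$ and in $X$ agree, so $\mathcal F$ is a regular filterbase in $X_s$, and $\bigcap\mathcal F\ne\emptyset$.
\end{proof}

The second consequence describes the spaces of Theorem~\ref{thm:main} from the outside, by what is removed from a compact space. A space is \emph{perfectly normal} if it is normal and every closed subset is a $G_\delta$-set, and a point $a$ is a \emph{$G_\delta$-point} if $\{a\}$ is a $G_\delta$-set. In a compact space $K$, the closed $G_\delta$-sets are exactly the zero sets $f^{-1}(0)$ of continuous functions $f:K\to[0,1]$. Indeed, $f^{-1}(0)=\bigcap_{i\ge1}\{f<1/i\}$. Conversely, if $Z=\bigcap_{i\in\omega}G_i$ is closed and the $G_i$ are open, Urysohn's lemma gives continuous $f_i:K\to[0,1]$ equal to $0$ on $Z$ and to $1$ on $K\setminus G_i$, and $Z$ is the zero set of $\sum_i2^{-i-1}f_i$.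

\begin{theorem}\label{thm:compact}
Let $K$ be a compact space.
\begin{itemize}
\item[(1)] If $Z_0,Z_1,\dots$ are closed $G_\delta$-subsets of $K$, then $K\setminus\bigcup_mZ_m$ is subcompact.
\item[(2)] Conversely, every dense Lindel\"of \v{C}ech-complete subspace $X\subset K$ has the form in (1). So the Lindel\"of \v{C}ech-complete spaces are exactly the complements, in compact spaces, of countable unions of closed $G_\delta$-sets.
\item[(3)] If $A\subset K$ is countable and each point of $A$ is a $G_\delta$-point of $K$ (for example, if $K$ is first countable), then $K\setminus A$ is subcompact.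
\item[(4)] If $K$ is perfectly normal, then every $G_\delta$-subspace of $K$ is subcompact.
\end{itemize}
\end{theorem}

\begin{proof}
(1) Let $X=K\setminus\bigcup_mZ_m$. We show that $X$ is Lindel\"of and \v{C}ech-complete; then Theorem~\ref{thm:main} applies. The set $X=\bigcap_m(K\setminus Z_m)$ is a $G_\delta$-set in $K$, so it is \v{C}ech-complete by \eqref{eq:gdelta}. Write $Z_m=f_m^{-1}(0)$ with $f_m:K\to[0,1]$ continuous, let $f=(f_m)_m:K\to[0,1]^\omega$, and let $Y=\{y\in f(K):y_m>0\text{ for all }m\}$. Then $X=f^{-1}(Y)$, and $Y$ is Lindel\"of, since it has a countable base. Let $\mathcal G$ be a family of open subsets of $K$ that covers $X$. For $y\in Y$ the fiber $f^{-1}(y)\subset X$ is compact, so it lies in a union $G_y$ of finitely many members of $\mathcal G$. The set $f(K\setminus G_y)$ is compact and does not contain $y$, so $Y_y=Y\setminus f(K\setminus G_y)$ is an open neighborhood of $y$ in $Y$ with $f^{-1}(Y_y)\subset G_y$. Countably many sets $Y_y$ cover $Y$, and the corresponding sets $G_y$ cover $X$. Thus countably many members of $\mathcal G$ cover $X$, and $X$ is Lindel\"of.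

(2) Since $K$ is a compactification of $X$, the set $X$ is a $G_\delta$-set in $K$ by \cite[3.9.1]{Eng}, so $K\setminus X=\bigcup_mC_m$ with $C_m$ closed in $K$. The sets $C_m$ need not be $G_\delta$-sets, and the Lindel\"of property lets us enlarge them to such sets without touching $X$. Fix $m$. For each $x\in X$ there is a continuous $g:K\to[0,1]$ with $g(x)=1$ and $g=0$ on $C_m$. Countably many of the open sets $\{g>0\}$ cover $X$, say those for $g_0,g_1,\dots$. Let $Z_m$ be the zero set of $\sum_i2^{-i-1}g_i$. It is a closed $G_\delta$-set with $C_m\subset Z_m\subset K\setminus X$. Hence $K\setminus X=\bigcup_mZ_m$. For the last sentence of (2), a Lindel\"of \v{C}ech-complete space $X$ is dense in $K=\beta X$, so it is a complement of the stated form, and the proof of (1) shows that every such complement is Lindel\"of and \v{C}ech-complete.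

(3) Apply (1) to the closed $G_\delta$-sets $\{a\}$, $a\in A$, adding empty sets if $A$ is finite. If $K$ is first countable, then $\{a\}$ is the intersection of a countable base of open neighborhoods of $a$.

(4) The complement of a $G_\delta$-subspace is a countable union of closed sets, and these are $G_\delta$-sets because $K$ is perfectly normal. Apply (1).
\end{proof}

\begin{thebibliography}{9}

\bibitem{Eng}
Engelking, \emph{General Topology}.

\bibitem{Ksep}
\emph{Every $k$-separable \v{C}ech-complete space is subcompact},
\texttt{https://\allowbreak staff.fnwi.uva.nl/\allowbreak j.vanmill/\allowbreak papers/\allowbreak papers2015/\allowbreak vvt-vmill-subcompact.pdf}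

\end{thebibliography}
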